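# Longest paths and longest cycles in semicomplete multipartite digraphs

A longest path in a digraph has at least as many vertices as a longest cycle: delete one arc of the cycle. How many more can it have? In the digraphs of this lecture, connectivity limits the difference. We begin with digraphs about which we know only that they are strong. There the answer is short to prove once two tools are available. Then we ask what happens when the connectivity is larger.

## 1. Strong digraphs: $\operatorname{lp}\le 2\operatorname{lc}-1$

### Definitions and basic facts

Digraphs are finite. Paths and cycles have no repeated vertices, and a cycle has at least 2 vertices, so a pair of opposite arcs is a cycle. We write $u\to v$ if $uv$ is an arc, and $N^+(v)$, $N^-(v)$ for the sets of out-neighbors and in-neighbors of $v$. Two vertices are adjacent if there is an arc between them in at least one direction.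

**Definition.** A *semicomplete multipartite digraph*, or SMD, is a digraph obtained from a complete multipartite graph by replacing each edge by an arc or by a pair of mutually opposite arcs. Its *partite sets* are those of the underlying graph.

**Definition.** For a digraph $D$:

- $\operatorname{lp}(D)$ and $\operatorname{lc}(D)$ are the numbers of *vertices* in a longest path and in a longest cycle.
- $\alpha(D)$ is the maximum size of an independent set of vertices. In an SMD it is the size of a largest partite set.
- $\kappa(D)$ is the minimum number of vertices whose removal leaves a digraph that is not strongly connected or has only one vertex.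

So $\kappa(D)\ge1$ means that $D$ is strong and has at least two vertices.

**Example (the star).** Take partite sets $\{q\}$ and $\{t,t'\}$, with $q$ joined to $t$ and to $t'$ by 2-cycles. This SMD is strong, and removing $q$ leaves two non-adjacent vertices, so $\kappa=1$. The path $t\,q\,t'$ gives $\operatorname{lp}=3$. Two vertices of $\{t,t'\}$ cannot be consecutive on a cycle, and there is only one other vertex, so $\operatorname{lc}=2$. Here $\operatorname{lp}=2\operatorname{lc}-1$.

**Example (two layers).** Take partite sets $\{q\}$, $T_1=\{t_1,t_1'\}$, $T_2=\{t_2,t_2'\}$, with all arcs from $T_1$ to $T_2$, and with $q$ joined to everything by 2-cycles. The path $t_1t_2\,q\,t_1't_2'$ has 5 vertices, which is all of them. Without $q$ the digraph is acyclic and its paths have at most 2 vertices. A cycle must contain $q$, and what remains of it is one path, so $\operatorname{lc}=3$. Again $5=2\cdot3-1$. The vertex $q$ cuts a path into two pieces but a cycle into only one.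

In an SMD two distinct vertices are non-adjacent exactly when they lie in the same partite set. Hence:

$$\text{Consecutive vertices of a path or cycle lie in different partite sets.}\tag{1}$$

Consequently *a vertex outside a path or cycle is adjacent to at least one of any two consecutive vertices of it*, since it cannot share a partite set with both. We refer to (1) for both statements.

On a given cycle, $v^+$ and $v^-$ are the successor and the predecessor of $v$, and $v^{--}=(v^-)^-$.

**Definition.** A *cycle system* is a possibly empty set $G$ of pairwise disjoint cycles. We write $|G|$ for its total number of vertices and $t(G)$ for its number of cycles.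

For instance, two disjoint 2-cycles form a cycle system with $|G|=4$ and $t(G)=2$.

### Two tools and the inequality

The first tool says that a cycle system can be merged into a single cycle at the price of at most one vertex per merging. It uses the multipartite structure, and we prove it in Section 2.

**Lemma 3 (merging; proved in Section 2).** Let $D$ be a strong SMD with at least two vertices and $G$ a cycle system in $D$. Then $\operatorname{lc}(D)\ge |G|-t(G)+1$.

The second tool is about arbitrary directed multigraphs.

**Lemma 4 (decomposition).** Let $M$ be a loopless directed multigraph in which every vertex $v$ has in-degree equal to out-degree, with common value $d(v)\le N$. Then the arcs of $M$ can be partitioned into $N$ classes, each forming a set of pairwise disjoint directed cycles. A vertex $v$ lies in exactly $d(v)$ classes, and parallel arcs lie in different classes.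

*Proof.* Form a bipartite multigraph with vertices $v^{o}$ and $v^{i}$ for each vertex $v$ of $M$. Put in an edge $u^ov^i$ for each arc $uv$, and add $N-d(v)$ extra edges $v^ov^i$ for each $v$. Every vertex now has degree $N$. By König's theorem an $N$-regular bipartite multigraph splits into $N$ perfect matchings. Consider one of them and a vertex $v$. Since $M$ is loopless, an edge $v^ov^i$ is an extra edge. If the matching contains an extra edge at $v$, this edge covers both $v^o$ and $v^i$, and $v$ gets no arc from this matching. Otherwise $v^o$ and $v^i$ are covered by edges coming from arcs, so $v$ gets exactly one outgoing and one incoming arc. Hence, after the extra edges are deleted, each matching becomes a set of disjoint directed cycles. The $N-d(v)$ extra edges at $v$ lie in different matchings, so $v$ lies in exactly $d(v)$ classes. Parallel arcs share an end, so they lie in different matchings. $\square$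

**Example.** Let $M$ have the arcs of the path $v_1v_2v_3$ and of the path $v_3v_2v_1$. Then $d(v_2)=2$ and $d(v_1)=d(v_3)=1$, and with $N=2$ the classes are the 2-cycles $v_1v_2v_1$ and $v_2v_3v_2$. The vertex $v_2$ lies in both.

**Proposition 1.** Every strong SMD $D$ with at least two vertices satisfies $\operatorname{lp}(D)\le 2\operatorname{lc}(D)-1$.

*Proof, given Lemma 3.* Let $P=v_1\dots v_p$ be a longest path. Since $D$ is strong, there is a path $Q$ from $v_p$ back to $v_1$. Let $q$ be its number of internal vertices. They may lie on $P$.

Let $M$ consist of the arcs of $P$ and the arcs of $Q$, where an arc on both counts twice. Going along $P$ and then along $Q$ is a closed walk, so $M$ is balanced. The vertices $v_1$ and $v_p$ have degree 1, the other vertices of $P$ have degree 1 or 2, and the remaining vertices of $Q$ have degree 1. The degrees sum to $p+q$. Lemma 4 with $N=2$ gives cycle systems $M_0,M_1$ of $D$ with $|M_0|+|M_1|=p+q$.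

The arcs of $P$ alone contain no cycle, so every cycle in $M_0$ or $M_1$ contains one of the $q+1$ arcs of $Q$. Hence $t(M_0)+t(M_1)\le q+1$. Applying Lemma 3 to both systems and adding,
$$2\operatorname{lc}(D)\ge (p+q)-(q+1)+2=p+1 .\qquad\square$$

The unknown $q$ cancels: each extra vertex on the way back costs at most one extra cycle, and it also contributes one extra vertex. This inequality is the result of Gutin and Yeo. It remains to prove Lemma 3.

## 2. Merging cycles

### Two cycles joined in both directions

**Lemma 2.** Let $C=x_0\dots x_{a-1}x_0$ and $C'=y_0\dots y_{b-1}y_0$ be disjoint cycles in an SMD, with arcs between them in both directions. Then there is a cycle with at least $a+b-1$ vertices inside $V(C)\cup V(C')$.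

One vertex may indeed be lost. Take $C=x_0x_1x_0$, $C'=y_0y_1y_0$, partite sets $\{x_0,y_0\},\{x_1\},\{y_1\}$, and, between the cycles, exactly the arcs $x_1\to y_0$, $x_0\to y_1$, $y_1\to x_1$. In a cycle on all four vertices, $x_0$ and $y_0$ are not consecutive, so it is $x_0x_1y_0y_1x_0$ or its reverse. The first needs $y_1\to x_0$, the second needs $y_0\to x_1$, and neither arc is present. The best is the 3-cycle $x_1y_0y_1x_1$.

*Proof of Lemma 2.* Suppose that there is no such cycle. Read indices of $x$ modulo $a$ and of $y$ modulo $b$.

**Step 1: forbidden patterns.** This step records what the absence of long cycles says about single arcs.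

(R1) *If $x_i\to y_j$, then $y_{j-1}\not\to x_{i+1}$ and $y_{j-1}\not\to x_{i+2}$.* Otherwise
$$x_i\,y_jy_{j+1}\dots y_{j-1}\,x_{i+1}\dots x_i\quad\text{or}\quad x_i\,y_j\dots y_{j-1}\,x_{i+2}\dots x_i$$
is a cycle. The first has $a+b$ vertices. The second misses only $x_{i+1}$. When $a=2$ we have $x_{i+2}=x_i$, and the second cycle is $x_iy_j\dots y_{j-1}x_i$ with $b+1=a+b-1$ vertices.

(R2) *If $y_j\to x_i$, then $x_{i-1}\not\to y_{j+1}$ and $x_{i-2}\not\to y_{j+1}$.* Otherwise
$$y_j\,x_i\dots x_{i-1}\,y_{j+1}\dots y_j\quad\text{or}\quad y_j\,x_i\dots x_{i-2}\,y_{j+1}\dots y_j$$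
is a cycle with at least $a+b-1$ vertices. The second one misses only $x_{i-1}$, and again $a=2$ is allowed.

**Step 2: every $y_j$ has an in-neighbor and an out-neighbor on $C$.** Suppose $x_i\to y_j$. By (1), $y_{j-1}$ is adjacent to $x_{i+1}$ or $x_{i+2}$, and by (R1) it dominates neither. So $x_{i+1}$ or $x_{i+2}$ dominates $y_{j-1}$. Some arc goes from $C$ to $C'$, so going backwards around $C'$ we see that every $y_j$ has an in-neighbor on $C$. Suppose now $y_j\to x_i$. By (1), $y_{j+1}$ is adjacent to $x_{i-1}$ or $x_{i-2}$, and by (R2) neither dominates it, so $y_{j+1}$ dominates one of them. Some arc goes from $C'$ to $C$, so going forward around $C'$ we see that every $y_j$ has an out-neighbor on $C$.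

**Step 3: each $y_j$ nearly fits into one arc of $C$.** For each $j$ choose $i=i_j$ and $r=r_j\in\{1,\dots,a\}$ with
$$x_i\to y_j\to x_{i+r}$$
and with $r$ as small as possible over all choices of $i$. Let $0<l<r$. If $x_{i+l}\to y_j$, then starting at $x_{i+l}$ gives the smaller value $r-l$. If $y_j\to x_{i+l}$, we get the smaller value $l$. So $x_{i+l}$ and $y_j$ are non-adjacent. If $r\ge3$, then $y_j$ would be adjacent to neither of the consecutive vertices $x_{i+1},x_{i+2}$, against (1). Hence $r\le2$. We say that $y_j$ has *type* $r_j\in\{1,2\}$.

For type 1 we have $x_i\to y_j\to x_{i+1}$. For type 2 we claim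
$$y_{j+1}\to x_{i+1}\qquad(i=i_j).\tag{2}$$
Indeed $x_{i+1}$ and $y_j$ are non-adjacent, hence in the same partite set. The vertex $y_{j+1}$ is not in that set, so $y_{j+1}$ and $x_{i+1}$ are adjacent. By (R2) applied to $y_j\to x_{i+2}$, $x_{i+1}\not\to y_{j+1}$. This proves (2).

**Step 4: insert $C'$ into $C$ in segments.** Start with $l=0$ and repeat the following. If $l\le b-2$, or if $l=b-1$ and $y_{b-1}$ has type 1, put $i=i_l$ and let $m$ be the largest index in $\{l,\dots,b-1\}$ with $y_m\to x_{i+1}$. Such an index exists: if $y_l$ has type 1, then $l$ itself qualifies; if $y_l$ has type 2, then $l+1\le b-1$ qualifies by (2). Assign the segment $y_l\dots y_m$ to the arc $x_ix_{i+1}$ and continue with $l:=m+1$. Stop when $l=b$, or when $l=b-1$ and $y_{b-1}$ has type 2.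

No arc of $C$ is used twice. If $x_ix_{i+1}$ received a segment ending in $y_m$ and later one ending in $y_{m'}$ with $m<m'\le b-1$, then $y_{m'}\to x_{i+1}$, against the maximality of $m$. So we may replace each used arc $x_ix_{i+1}$ by $x_i\,y_l\dots y_m\,x_{i+1}$, where $x_i\to y_l$ by the choice of $i=i_l$. The result is a cycle through all of $C$ and all vertices of $C'$ except possibly $y_{b-1}$. It has at least $a+b-1$ vertices, a contradiction. $\square$

### Proof of Lemma 3

Recall the claim: $\operatorname{lc}(D)\ge|G|-t(G)+1$ for a cycle system $G$ in a strong SMD $D$ with at least two vertices.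

Let $t=t(G)$. If $t=0$, the claim is $\operatorname{lc}(D)\ge1$, which holds because a strong digraph with at least two vertices contains a cycle. If $t=1$, the claim is $\operatorname{lc}(D)\ge|G|$. For $t\ge2$ it suffices to find a cycle system $G'$ with
$$1\le t(G')<t\quad\text{and}\quad |G'|-t(G')\ge|G|-t,$$
since repeating this leads to a system with one cycle. For a vertex of a cycle in $G$, the signs $^+$ and $^-$ refer to that cycle.

**Step 1: two cycles with arcs in both directions.** Replace these two cycles by the cycle from Lemma 2. We lose at most one vertex and exactly one cycle, so $|G'|-t(G')\ge|G|-t$.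

From now on there is no such pair. Any two cycles of $G$ have an arc between them by (1), so all arcs between them go one way. Write $C_i\Rightarrow C_j$ if all go from $C_i$ to $C_j$. This is a tournament on the cycles of $G$.

**Step 2: the tournament is not transitive.** Then it contains a 3-cycle $C_1\Rightarrow C_2\Rightarrow C_3\Rightarrow C_1$. We merge these three cycles without any loss.

*Claim.* For a cycle $Z$ and distinct partite sets $X\ne Y$ there is an arc $uv$ of $Z$ with $u\notin Y$ and $v\notin X$. Suppose not. By (1), $Z$ is not contained in $Y$, so take $u\in V(Z)\setminus Y$. Then $u^+\in X$. Hence $u^+\notin Y$, so $u^{++}\in X$. Thus two consecutive vertices of $Z$ lie in $X$, against (1).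

Pick any $s_1\in V(C_1)$. The partite sets of $s_1^-$ and $s_1$ differ. Apply the claim to $Z=C_2$ with $X$ the partite set of $s_1^-$ and $Y$ that of $s_1$, and call the arc $s_2^-s_2$. So $s_2$ is not in the partite set of $s_1^-$, and $s_2^-$ is not in that of $s_1$. The latter lets us apply the claim to $Z=C_3$ with $X$ the partite set of $s_2^-$ and $Y$ that of $s_1$. We get $s_3^-s_3$ with $s_3$ not in the partite set of $s_2^-$ and $s_3^-$ not in that of $s_1$. The three pairs below are therefore adjacent, and the directions between the cycles give
$$s_1^-\to s_2,\qquad s_2^-\to s_3,\qquad s_3^-\to s_1 .$$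
So $s_1\dots s_1^-\,s_2\dots s_2^-\,s_3\dots s_3^-\,s_1$ is a cycle on all vertices of $C_1,C_2,C_3$. Replacing the three cycles by it gives $|G'|=|G|$ and $t(G')=t-2\ge1$.

**Step 3: the tournament is transitive**, say $C_1\Rightarrow C_i$ for all $i\ge2$. Here we use that $D$ is strong. Take a path from a vertex of another cycle of $G$ to $C_1$. Let $y$ be its first vertex on $C_1$, and let $x$ be the last vertex before $y$ that lies on a cycle of $G$, say $x\in C_j$ with $j\ge2$. The part $R$ from $x$ to $y$ has no internal vertex in $G$. It has at least one internal vertex, because there is no arc from $C_j$ to $C_1$.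

If $y^-$ and $x^+$ are adjacent, then $y^-\to x^+$, and
$$y\dots y^-\,x^+\dots x\,R\,y$$
is a cycle with more than $|C_1|+|C_j|$ vertices. Otherwise, by (1), $y^{--}$ is adjacent to $x^+$, so $y^{--}\to x^+$, and
$$y\dots y^{--}\,x^+\dots x\,R\,y$$
is a cycle with at least $|C_1|-1+|C_j|+1$ vertices. (If $|C_1|=2$, then $y^{--}=y$ and the first part is the single vertex $y$.) In both cases the new cycle is disjoint from the other cycles of $G$. Replacing $C_1$ and $C_j$ by it gives $t(G')=t-1$ and $|G'|\ge|G|$. $\square$

This completes the proof of Proposition 1.

## 3. Connectivity $k$: superposing $k$ paths leaves a deficit of $k-1$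

Now let $\kappa(D)=k$ be arbitrary. The problem, posed in *Digraphs: Theory, Algorithms and Applications*, is a conjecture of Volkmann: if $D$ is a strongly connected SMD with $\kappa(D)<\alpha(D)$, then
$$\kappa(D)\operatorname{lp}(D)\le(\kappa(D)+1)\operatorname{lc}(D)-\kappa(D).$$
Three facts surround it. Every SMD with $\kappa\ge\alpha$ is hamiltonian, which explains the hypothesis. Gutin and Yeo proved $\operatorname{lp}\le2\operatorname{lc}-1$, which is the case $\kappa=1$. Tewes and Volkmann proved the case $\kappa=\alpha-1\ge1$. We use none of these. We prove the following.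

**Theorem 5.** Let $D$ be an SMD with $\kappa(D)=k\ge1$. Then $k\operatorname{lp}(D)\le(k+1)\operatorname{lc}(D)-k$. Equivalently, $\operatorname{lp}(D)\le\operatorname{lc}(D)-1+\lfloor\operatorname{lc}(D)/k\rfloor$.

**Theorem 6 (sharpness for all parameters).** If $D$ is an SMD with $1\le k=\kappa(D)<\alpha(D)$, then $\operatorname{lc}(D)\ge2k$. Conversely, for all integers $1\le k<\alpha$ and $\ell\ge2k$ there is an SMD with $\kappa=k$, independence number $\alpha$, $\operatorname{lc}=\ell$ and $\operatorname{lp}=\ell-1+\lfloor\ell/k\rfloor$.

The two forms in Theorem 5 are equivalent: divide by $k$ and use that $\operatorname{lp}$ is an integer. Theorem 5 contains the conjecture, so the conjecture is true, and the hypothesis $\kappa<\alpha$ is not needed.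

From $\kappa(D)=k$ we use three standard facts.

- **Degrees.** All in- and out-degrees are at least $k$. Deleting $N^+(v)$ leaves either $v$ alone or a digraph in which $v$ has no out-neighbor, so $|N^+(v)|\ge k$. In-degrees are treated in the same way.
- **Menger's theorem.** If $b\ne a$ and $b\not\to a$, there are $k$ internally disjoint paths from $b$ to $a$, since fewer than $k$ vertices cannot separate $a$ from $b$.
- **Fan version.** If $b\notin S$ and $|S|\ge k$, there are $k$ paths from $b$ to $S$, pairwise sharing only $b$, each meeting $S$ only in its end. To see this, add a vertex $a$ with arcs from all of $S$. Fewer than $k$ vertices other than $b$ and $a$ miss some vertex of $S$, and that vertex is still reachable from $b$. So Menger's theorem gives $k$ internally disjoint $b$–$a$ paths. Cut each at its first vertex in $S$.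

### The direct generalization

Let $P=v_1\dots v_p$ be a longest path. If $v_p\to v_1$, then $\operatorname{lc}(D)=p$. As $D$ is strong, an arc leaving this cycle would give a path with $p+1$ vertices, so $D$ has exactly $p$ vertices and $p\ge k+1$. Then $(k+1)p\ge kp+k$. Otherwise take $k$ internally disjoint paths $Q_1,\dots,Q_k$ from $v_p$ to $v_1$, with $q$ internal vertices in total. Superpose $k$ copies of $P$ and all the $Q_j$. The degrees are at most $k+1$ and sum to $kp+q$. Lemma 4 with $N=k+1$ gives cycle systems $M_0,\dots,M_k$ with $\sum|M_i|=kp+q$. Each cycle contains one of the $q+k$ arcs of the $Q_j$, so $\sum t(M_i)\le q+k$. Lemma 3 gives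
$$(k+1)\operatorname{lc}(D)\ge kp+q-(q+k)+(k+1)=kp+1.\tag{3}$$
We want $kp+k$. For $k=1$ the two agree; in general (3) falls short by $k-1$. The difference is real: for $k=2$ and $\operatorname{lc}=5$, (3) allows $\operatorname{lp}=7$, while Theorem 5 allows only $\operatorname{lp}=6$.

**Example (where the deficit arises).** Let $k=2$, with partite sets $\{q_1\},\{q_2\},\{t_1,t_2,t_3\}$ and all adjacent pairs joined by 2-cycles. Take $P=t_1q_1t_2q_2t_3$ and $Q_j=t_3q_jt_1$ for $j=1,2$. Two copies of $P$ together with $Q_1,Q_2$ decompose into the three classes
$$\{\,t_1q_1t_1,\ \ q_2t_3q_2\,\},\qquad \{\,t_1q_1t_2q_2t_1\,\},\qquad \{\,t_3q_1t_2q_2t_3\,\}.$$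
Each arc of $P$ occurs in exactly two classes, and the four cycles contain the $Q$-arcs $q_1t_1$, $t_3q_2$, $q_2t_1$, $t_3q_1$ respectively, each exactly one. So there are $q+k=4$ cycles on $12$ vertices in total, and the count gives $12-4+3=11$. Theorem 5 requires $3\operatorname{lc}\ge2\cdot5+2=12$.

To gain $k-1$, we have to control $k-1$ of the classes so well that in each of them we save one cycle: either some cycle contains two $Q$-arcs, or two of the cycles merge without loss. A lossless merging would be available if two vertices $f,w$ on different cycles, with arcs $f\to f^+$ and $w\to u$, also satisfied $f\to u$ and $w\to f^+$: exchange the two heads. The count fits. If $f$ is the first vertex of the path, it lies in exactly $k$ of the $k+1$ classes. The $k$ copies of an arc $wu$ of the path lie in $k$ different classes. So at least $k+k-(k+1)=k-1$ classes contain both. We have to find such $f$ and $w$, make sure that nothing is lost when they lie on the same cycle, and treat the situations in which they do not exist. The choice of the longest path is what makes this possible.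

## 4. A longest path whose first vertex closes as late as possible

From now on $D$ is an SMD with $\kappa(D)=k\ge1$ and $p=\operatorname{lp}(D)$. We must show
$$(k+1)\operatorname{lc}(D)\ge kp+k.\tag{4}$$

**Choice of the path.** In-neighbors of the first vertex of a longest path lie on the path, since otherwise the path could be extended. Likewise for out-neighbors of its last vertex. For a longest path $P=v_1\dots v_p$ let $s(P)$ be the largest index of an in-neighbor of $v_1$. Choose $P$ with $s=s(P)$ maximum. Then
$$\text{for every longest path, all in-neighbors of its first vertex are among its first } s \text{ vertices.}\tag{5}$$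
Since $v_1$ has at least $k$ in-neighbors, all among $v_2,\dots,v_s$, we have $s\ge k+1$.

**The case $s=p$.** Then $v_1\dots v_pv_1$ is a cycle, so $\operatorname{lc}(D)=p\ge k+1$ and $(k+1)p=kp+p\ge kp+k$.

**Notation for $s<p$.** Put
$$K=v_1\dots v_sv_1,\qquad T=V(D)\setminus V(K),\qquad w=v_{s+1}\in T,\qquad b=v_p\in T,$$
and let $W$ be the partite set of $w$. From now on $v^+$ and $v^-$, for $v\in V(K)$, refer to the cycle $K$.

**What maximality gives.**
$$\text{If } v\in V(K)\text{ and } v\to w,\text{ then } v^+ \text{ has no in-neighbor in } T.\tag{6}$$
Indeed, follow $K$ from $v^+$ all the way to $v$, then go to $w$ and along $v_{s+2}\dots v_p$. This is a path with $p$ vertices starting at $v^+$, and its first $s$ vertices form $V(K)$. By (5), $N^-(v^+)\subseteq V(K)$.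

**A partition of $K$.** The vertices of $K$ outside $W$ are adjacent to $w$. So $V(K)$ is the disjoint union of $A$, $B$ and $W\cap V(K)$, where
$$A=\{v\in V(K): v\to w\},\qquad B=\{v\in V(K): w\to v,\ v\not\to w\}.$$
Note that $v_s\in A$. We distinguish whether $B$ is empty.

**The partition in two examples.** In the example of Section 3, $P=t_1q_1t_2q_2t_3$ has $s=4$. This is the maximum, because $v_1\dots v_s$ closes to a cycle and $\operatorname{lc}=4$ there: a cycle has no two consecutive vertices among the $t$'s, so it has at most two $t$'s. Here $w=t_3$, $A=\{q_1,q_2\}$, $B=\emptyset$. In the two-layer example of Section 1, $P=t_1t_2\,q\,t_1't_2'$ has $s=3=\operatorname{lc}$, so again $s$ is maximum. Here $w=t_1'$, $A=\{q\}$ and $B=\{t_2\}$. The vertices $f=t_1$ and $w=t_1'$ both dominate $t_2$ and $t_2'$: this is the kind of pair we want.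

## 5. $B=\emptyset$: contracting the cycle $K$

When $B=\emptyset$, no vertex of $K$ is dominated by $w$ without also dominating it. We treat $K$ as one vertex $*$ of the multigraph, and each time a cycle passes through $*$ we re-expand it to almost all of $K$.

**Step 1: a fan from $b$ to $K$.** This step finds the entry points into $K$ and shows that $K$ is long. As $|V(K)|=s\ge k$, there are paths $Q_1,\dots,Q_k$ from $b$ to distinct vertices $y_1,\dots,y_k\in V(K)$, pairwise sharing only $b$, with all vertices except $y_j$ in $T$. Let $x_jy_j$ be the last arc of $Q_j$, so $x_j\in T$, possibly $x_j=b$. Since $y_j$ has an in-neighbor in $T$, (6) gives $y_j^-\notin A$. As $B=\emptyset$, $y_j^-\in W$. By (1), $y_j^{--}\notin W$, and hence $y_j^{--}\in A$: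
$$x_j\to y_j,\qquad y_j^-\in W,\qquad y_j^{--}\to w .\tag{7}$$
The vertices $y_1^-,\dots,y_k^-$ are distinct and all in $W$. By (1) their successors on $K$ are outside $W$, and they too are $k$ distinct vertices. Therefore
$$s\ge2k.\tag{8}$$

**Step 2: the multigraph.** Let $M$ have vertex set $T\cup\{*\}$. Its arcs are those of $k$ copies of the path
$$*\to v_{s+1}\to v_{s+2}\to\dots\to v_p,$$
together with the arcs of $Q_1,\dots,Q_k$, where $x_jy_j$ is replaced by $x_j*$. The arcs of the second kind keep their label $j$; we call them *$Q$-arcs*. Let $q$ be the total number of internal vertices of the $Q_j$. There are $q+k$ $Q$-arcs.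

$M$ is loopless. It is balanced, because it consists of $k$ paths from $*$ to $b$ and $k$ paths from $b$ to $*$. The degrees are $k$ at $*$ and at $b$ (if $p=s+1$, then $b=w$ and this is still right), $k$ or $k+1$ at the other $v_i$ with $s<i<p$, and at most 1 elsewhere. The degrees over $T$ sum to $k(p-s)+q$. Apply Lemma 4 with $N=k+1$. As $d(*)=k$, we may number the classes $M_0,\dots,M_k$ so that $*$ lies in $M_1,\dots,M_k$ and not in $M_0$. The copies of the path alone contain no cycle, so every cycle contains a $Q$-arc, and the classes contain at most $q+k$ cycles altogether.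

**Step 3: expanding $*$.** This step turns the classes into cycle systems of $D$. For $i\ge1$, the class $M_i$ contains exactly one arc leaving $*$, which is $*\to w$, and exactly one arc entering $*$, which is some $x_j*$. Replace $*$ by the path of $K$ from $y_j$ to $y_j^{--}$. It contains every vertex of $K$ except $y_j^-$; if $s=2$, it is the single vertex $y_j$. By (7), $x_j\to y_j$ and $y_j^{--}\to w$, so the result is a cycle system $G_i$ of $D$, with as many cycles as $M_i$. The class $M_0$ lies in $T$, so $G_0=M_0\cup\{K\}$ is also a cycle system.

**Step 4: counting.** The part in $T$ contributes $k(p-s)+q$, each of $G_1,\dots,G_k$ has $s-1$ vertices on $K$, and $G_0$ has $s$ vertices on $K$: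
$$\sum_{i=0}^k|G_i|=k(p-s)+q+k(s-1)+s,\qquad \sum_{i=0}^kt(G_i)\le(q+k)+1 .$$
By Lemma 3, applied to each $G_i$, and by (8),
$$\begin{aligned}(k+1)\operatorname{lc}(D)&\ge\sum_{i=0}^k\bigl(|G_i|-t(G_i)+1\bigr)\\&\ge k(p-s)+q+k(s-1)+s-(q+k+1)+(k+1)\\&=kp+s-k\ \ge\ kp+k .\end{aligned}$$
This is (4) in the case $B=\emptyset$.

**Check on the example.** For $P=t_1q_1t_2q_2t_3$ we have $T=\{t_3\}$. Take $Q_1=t_3q_1$ and $Q_2=t_3q_2$, so $q=0$. Both $M_1$ and $M_2$ are the 2-cycle through $*$ and $t_3$, and $M_0$ is empty. Expanding gives $G_1=\{t_3q_1t_2q_2t_3\}$, $G_2=\{t_3q_2t_1q_1t_3\}$, $G_0=\{K\}$. The count is now $12-3+3=12$, which is what is needed.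

## 6. $B\ne\emptyset$: a pair of vertices with exchangeable arcs

**Step 1: finding $f$.** This step produces the partner of $w$. Let $\beta\in B$. Go backwards on $K$ from $\beta$, let $c$ be the first vertex of $A$ that we meet (there is one, as $v_s\in A$), and put $f=c^+$. No vertex of $K$ from $f$ to $\beta$ is in $A$.

If $f\in B$, then $w\to f$ with $w\in T$, which contradicts (6) for $v=c$. Since also $f\notin A$, we get $f\in W$. In particular $f\ne\beta$, so $f^+$ lies on the segment from $f$ to $\beta$. Hence $f^+\notin A$. By (1), $f^+\notin W$. So $f^+\in B$. Altogether,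
$$c\to f\to f^+,\qquad c\to w\to f^+,\qquad f,w\in W,\qquad N^-(f)\subseteq V(K),\tag{9}$$
where the last statement is (6) for $v=c$.

To exchange arcs we want a vertex $u$ after $w$ on $P$. So we first dispose of the case in which there is none.

**Step 2: the case $p=s+1$.** Now $w=v_p$ is the last vertex of the longest path $P$, so $N^+(w)\subseteq V(P)\setminus\{w\}=V(K)$. Consider the path
$$w\,f^+\dots c\,f,$$
which goes along $K$ from $f^+$ to $c$ and then to $f$. By (9) it is a path, and it contains $w$ and all of $K$. So it has $s+1=p$ vertices and is a longest path. As $w$ is its first vertex, $N^-(w)\subseteq V(K)$. Hence $A=N^-(w)$ and $|A|\ge k$. By (6), the set $\{v^+:v\in A\}$, which has $|A|\ge k$ elements, contains no out-neighbor of $w$. The set $N^+(w)\subseteq V(K)$ also has at least $k$ elements. So $s\ge2k$, that is, $p\ge2k+1$. As $\operatorname{lc}(D)\ge s=p-1$,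
$$(k+1)\operatorname{lc}(D)\ge(k+1)(p-1)=k(p+1)+(p-2k-1)\ge kp+k .$$

From now on $p\ge s+2$.

**Step 3: the exchange.** Let $u=v_{s+2}\in T$. By (1), $u\notin W$, so $u$ and $f\in W$ are adjacent. As $u\notin N^-(f)$ by (9), $f\to u$. Thus
$$f\to f^+,\qquad f\to u,\qquad w\to f^+,\qquad w\to u.\tag{10}$$

**Step 4: the multigraph.** We repeat the construction of Section 3, but with a path that starts at $f$. Let
$$P'=f\,f^+\dots c\,w\,u\,v_{s+3}\dots v_p .$$
It goes around all of $K$, then along $w\,u\dots$ to $b$. It has $p$ vertices and is a longest path from $f$ to $b$. (If $p=s+2$, then $u=b$.) Since $b\in T$, (9) gives $b\not\to f$. So there are internally disjoint paths $Q_1,\dots,Q_k$ from $b$ to $f$. Let $q$ be the total number of their internal vertices. Let $M$ consist of $k$ copies of $P'$ and the arcs of $Q_1,\dots,Q_k$, the $q+k$ *$Q$-arcs*. An arc of $Q_j$ may be parallel to an arc of $P'$, and we keep the two apart.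

$M$ is loopless and balanced. The vertices $f$ and $b$ have degree $k$, the other vertices of $P'$ have degree $k$ or $k+1$, and all other vertices have degree at most 1. The degrees sum to $kp+q$. Lemma 4 with $N=k+1$ gives cycle systems $M_0,\dots,M_k$ of $D$ with $\sum|M_i|=kp+q$. Every cycle contains a $Q$-arc, because copies of $P'$ alone contain no cycle.

**Step 5: good classes.** Call a class *good* if it contains both the vertex $f$ and a $P'$-copy of the arc $wu$. The vertex $f$ lies in exactly $k$ of the $k+1$ classes, and the $k$ $P'$-copies of $wu$, being parallel, lie in $k$ different classes. So at least $k-1$ classes are good.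

In a class containing $f$, the arc leaving $f$ is a $P'$-copy of $ff^+$, since the $Q_j$ end at $f$. The arc entering $f$ is a $Q$-arc $zf$, since $P'$ starts at $f$. By (9), $z\in N^-(f)\subseteq V(K)$.

**Step 6: saving one cycle in each good class.** Let $M_i$ be good.

*The vertices $f$ and $w$ lie on the same cycle $Z$ of $M_i$.* Then $Z$ contains at least two $Q$-arcs. Otherwise $zf$ is its only $Q$-arc, and $Z$ consists of $zf$ and the subpath of $P'$ from $f$ to $z$. This subpath contains $w$. But the vertices of $P'$ from $w$ on all lie in $T$, so $z\in T$, contradicting $z\in V(K)$. As every other cycle of $M_i$ has a $Q$-arc too, $t(M_i)\le(\text{number of }Q\text{-arcs in }M_i)-1$. Put $G_i=M_i$.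

*The vertices $f$ and $w$ lie on different cycles of $M_i$.* These contain the arcs $ff^+$ and $wu$. Replace them by $fu$ and $wf^+$, which are arcs of $D$ by (10). The two cycles become the single cycle
$$f\,u\dots w\,f^+\dots z\,f$$
on the same vertices. Let $G_i$ be the resulting cycle system. Then $|G_i|=|M_i|$ and $t(G_i)=t(M_i)-1\le(\text{number of }Q\text{-arcs in }M_i)-1$.

For the classes that are not good put $G_i=M_i$, with $t(G_i)\le$ the number of $Q$-arcs in $M_i$.

**Step 7: counting.** There are $q+k$ $Q$-arcs and at least $k-1$ good classes, so
$$\sum_{i=0}^kt(G_i)\le(q+k)-(k-1)=q+1,$$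
and by Lemma 3
$$(k+1)\operatorname{lc}(D)\ge\sum_{i=0}^k\bigl(|G_i|-t(G_i)+1\bigr)\ge kp+q-(q+1)+(k+1)=kp+k .$$
This is (4), and Theorem 5 is proved. Hence Volkmann's conjecture is true. $\blacksquare$

**The exchange in a concrete case.** Let $k=2$, with partite sets $\{q_1\},\{q_2\}$, $T_1=\{t_1,t_1',t_1''\}$, $T_2=\{t_2,t_2',t_2''\}$, all arcs from $T_1$ to $T_2$, and 2-cycles between each $q_i$ and every other vertex. Let
$$P=t_1t_2\,q_1\,t_1't_2'\,q_2\,t_1''t_2'' .$$
A cycle contains at most two $q$'s, and these leave at most two paths with at most two vertices each, so $\operatorname{lc}=6$. The path $P$ contains all 8 vertices and has $s=6$, which is the maximum, as $s\le\operatorname{lc}$. Here $w=t_1''$, $u=t_2''$, $A=\{q_1,q_2\}$, $B=\{t_2,t_2'\}$. With $\beta=t_2$ we get $c=q_2$, $f=t_1$, $f^+=t_2$ and $P'=P$. Two disjoint cycles that use these arcs are $t_1t_2q_1t_1$ and $t_1''t_2''q_2t_1''$. Exchanging heads gives the 6-cycle $t_1\,t_2''\,q_2\,t_1''\,t_2\,q_1\,t_1$ on the same vertices, and all its arcs are present.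

## 7. Extremal digraphs for all $k$, $\alpha$ and $\operatorname{lc}$

We prove Theorem 6. The examples met so far, apart from the one after Lemma 2, all belong to one family.

**Step 1: $\operatorname{lc}\ge2k$ if $1\le k=\kappa(D)<\alpha(D)$.** If $\operatorname{lp}(D)\ge\operatorname{lc}(D)+1$, then Theorem 5 gives $k(\operatorname{lc}(D)+2)\le k\operatorname{lp}(D)+k\le(k+1)\operatorname{lc}(D)$, so $\operatorname{lc}(D)\ge2k$. Now let $\operatorname{lp}(D)=\operatorname{lc}(D)$. Then a longest cycle contains all vertices: otherwise, as $D$ is strong, some arc leaves it, and this gives a path with $\operatorname{lc}(D)+1$ vertices. On this Hamiltonian cycle the vertices of an independent set of size $\alpha(D)$ have $\alpha(D)$ distinct successors, none of them in the set. So $\operatorname{lc}(D)=|V(D)|\ge2\alpha(D)\ge2k+2$.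

**Step 2: the construction.** Let $1\le k<\alpha$ and $\ell\ge2k$. Write
$$\ell=k(m+1)+\rho,\qquad m\ge1,\quad 0\le\rho<k,\qquad\text{so } m=\lfloor\ell/k\rfloor-1 .$$
The partite sets are

- $\{q_1\},\dots,\{q_k\}$;
- $T_1$ with $|T_1|=\alpha\ge k+1$;
- $T_2,\dots,T_m$, each of size $k+1$;
- if $\rho>0$, also $T_{m+1}$ of size $\rho$.

Each $q_i$ forms 2-cycles with all other vertices. Between the sets $T_i$ take all arcs from $T_i$ to $T_j$ for $i<j$. Let $H$ be the subdigraph induced by the union of the $T_i$. It is acyclic, and a path of $H$ meets each $T_i$ at most once.

**Step 3: independence number and connectivity.** The largest partite set is $T_1$, so the independence number is $\alpha$. There are at least $k+\alpha\ge2k+1$ vertices. Deleting fewer than $k$ of them leaves some $q_i$ and at least one other vertex, and $q_i$ is joined in both directions to all other remaining vertices. So the rest is strong with at least 2 vertices. Deleting all $q_i$ leaves the acyclic digraph $H$ with at least 2 vertices, which is not strong. Hence $\kappa=k$.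

**Step 4: longest paths.** A path uses at most $k$ of the $q_i$. Without them it splits into at most $k+1$ paths of $H$. These contain at most $k+1$ vertices of each of $T_1,\dots,T_m$ and at most $\rho$ vertices of $T_{m+1}$. So a path has at most $k+(k+1)m+\rho$ vertices. This number is attained. Since $|T_1|,\dots,|T_m|\ge k+1$, there are $k+1$ disjoint paths of $H$ through $T_1,\dots,T_m$. Let $\rho$ of them continue into $T_{m+1}$, and link the $k+1$ paths one after the other via $q_1,\dots,q_k$. Therefore
$$\operatorname{lp}=k+(k+1)m+\rho=\ell+m=\ell-1+\lfloor\ell/k\rfloor .$$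

**Step 5: longest cycles.** As $H$ is acyclic, a cycle contains at least one $q_i$. If it contains $h$ of them, where $1\le h\le k$, then without them it splits into at most $h\le k$ paths of $H$. So it has at most $k+km+\rho=\ell$ vertices. This is attained by taking $k$ disjoint paths of $H$ through $T_1,\dots,T_m$, letting $\rho<k$ of them continue into $T_{m+1}$, and linking them cyclically via $q_1,\dots,q_k$. So $\operatorname{lc}=\ell$, and Theorem 6 is proved. $\blacksquare$

Thus for given $\kappa=k<\alpha$ and $\operatorname{lc}=\ell$, where necessarily $\ell\ge2k$, the exact maximum of $\operatorname{lp}$ is $\ell-1+\lfloor\ell/k\rfloor$. If $k$ divides $\ell$, then $k(\ell-1+\ell/k)=(k+1)\ell-k$. So equality in the conjectured inequality occurs for every pair $1\le\kappa<\alpha$ and every $\operatorname{lc}\ge2\kappa$ divisible by $\kappa$.
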